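# Generating the projections of a tensor product of von Neumann algebras

## 1. When one factor is abelian

Throughout, all Hilbert spaces are separable, all projections are orthogonal, and all index sets are countable. We identify a projection with its range, so we may write $\xi\in E$ for a vector in the range of $E$. Then $E\wedge F$ is the intersection of the ranges, $E\vee F$ is the closed span, and $E^\perp=I-E$. If the algebraic sum $E+F$ of two subspaces happens to be closed, it equals $E\vee F$; we use this constantly. On bounded sets of operators the strong and strong-$*$ topologies are metrizable, so sequences suffice there.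

For a von Neumann algebra $\mathfrak M$, let $\text{Proj}\,\mathfrak M$ be the set of its projections. A projection $E$ lies in $\mathfrak M$ exactly when every unitary of $\mathfrak M'$ maps the subspace $E$ onto itself, so $\text{Proj}\,\mathfrak M$ is closed under arbitrary joins and meets. It is also strongly closed, because a strong limit of projections is a projection.

**Definition (subspace lattice).** A subspace lattice is a strongly closed set of projections that contains $0$ and $I$ and is closed under $\vee$ and $\wedge$.

A subspace lattice is automatically closed under arbitrary joins and meets: the finite joins of a family form an increasing net that converges strongly to its supremum, and similarly for meets.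

**Definition ($\otimes_s$).** $\text{Proj}\,\mathfrak M_1\otimes_s\text{Proj}\,\mathfrak M_2$ is the smallest subspace lattice on $\mathcal H_1\otimes\mathcal H_2$ containing all $P_1\otimes P_2$ with $P_i\in\text{Proj}\,\mathfrak M_i$.

It exists, since an intersection of subspace lattices is a subspace lattice. As $\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$ is a subspace lattice containing the generators,
$$\text{Proj}\,\mathfrak M_1\otimes_s\text{Proj}\,\mathfrak M_2\subseteq\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2).\tag{1}$$
The question is whether equality holds: can every projection of $\mathfrak M_1\otimes\mathfrak M_2$ be built from the elementary ones $P_1\otimes P_2$ by joins, meets and strong limits?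

The smallest example is $\mathfrak M_1=\mathbb C^n$, the diagonal matrices on $\mathbb C^n$, with minimal projections $p_1,\dots,p_n$. A projection of $\mathbb C^n\otimes\mathfrak M_2$ has the form $\sum_ip_i\otimes Q_i$ with $Q_i\in\text{Proj}\,\mathfrak M_2$. The summands are mutually orthogonal, so this is the join $\bigvee_ip_i\otimes Q_i$, and equality holds. The following proposition passes to an arbitrary abelian factor.

**Proposition A.** If $A$ is an abelian von Neumann algebra and $\mathfrak M_2$ is any von Neumann algebra, then $\text{Proj}\,A\otimes_s\text{Proj}\,\mathfrak M_2=\text{Proj}(A\otimes\mathfrak M_2)$.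

We need two facts about approximating projections. Both return later.

**Fact (K).** Let $R$ be a unital $*$-subalgebra of $B(K)$ and $a\in R''$. There are $a_m\in R$ with $\|a_m\|\le\|a\|$ and $a_m\to a$ strong-$*$. If $a$ is a projection, there are $b_m\in R$ with $0\le b_m\le1$ and $b_m\to a$ strongly.

**Proof.** We may scale to $\|a\|\le 1$. The unit ball of $R$ is norm dense in the unit ball of the C*-algebra $\overline R$ (approximate in norm and rescale). By Kaplansky's density theorem the latter is strongly dense in the unit ball of $R''$, hence so is the unit ball of $R$. To get strong-$*$ density, note that a strong-$*$ continuous linear functional $\varphi$ satisfies $|\varphi(a)|\le C\bigl(\sum_i\|a\xi_i\|^2+\sum_j\|a^*\zeta_j\|^2\bigr)^{1/2}$ for finitely many vectors. By Hahn–Banach and Riesz, $\varphi(a)=\sum_i\langle a\xi_i,\eta_i\rangle+\sum_j\langle\omega_j,a^*\zeta_j\rangle=\sum_i\langle a\xi_i,\eta_i\rangle+\sum_j\langle a\omega_j,\zeta_j\rangle$, which is weak-operator continuous. So the two topologies have the same continuous linear functionals, and a convex set has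 the same closure in both. The unit ball of $R$ is convex, and the first statement follows. For the second, put $b_m=a_m^*a_m$. Then $b_m\to a^*a=a$ strongly, since multiplication is jointly strongly continuous on bounded sets. $\square$

**Fact (Q).** If $0\le b_m\le1$ and $b_m\to E$ strongly with $E$ a projection, then $q_m:=\chi_{(1/2,1]}(b_m)\to E$ strongly.

**Proof.** On $[0,1]$ we have $|\chi_{(1/2,1]}(t)-t|\le2t(1-t)$. Indeed, for $t>\frac12$ the left side is $1-t$ and $2t\ge1$; for $t\le\frac12$ it is $t$ and $2(1-t)\ge1$. By the spectral theorem, $\|(q_m-b_m)\xi\|\le2\|(b_m-b_m^2)\xi\|\to2\|(E-E^2)\xi\|=0$. $\square$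

**Proof of Proposition A.** Let $\mathcal L=\text{Proj}\,A\otimes_s\text{Proj}\,\mathfrak M_2$. Choose a strongly dense sequence in $\text{Proj}\,A$ and let $A_k$ be the unital $*$-algebra generated by its first $k$ terms. These are commuting projections, so $A_k$ is finite-dimensional. The bicommutant of $\bigcup_kA_k$ contains $\text{Proj}\,A$, hence equals $A$. So $\bigcup_k(A_k\otimes\mathfrak M_2)$ is a unital $*$-algebra that generates $A\otimes\mathfrak M_2$.

Let $E\in\text{Proj}(A\otimes\mathfrak M_2)$. By (K) there are $b_m\in\bigcup_k(A_k\otimes\mathfrak M_2)$ with $0\le b_m\le1$ and $b_m\to E$ strongly; by (Q), $q_m=\chi_{(1/2,1]}(b_m)\to E$ strongly. Each $b_m$ lies in some $A_k\otimes\mathfrak M_2$. This is a von Neumann algebra, so $q_m$ is a projection in it. By the finite example, $q_m=\bigvee_ip_i\otimes Q_i$, where the $p_i$ are the minimal projections of $A_k$. Hence $q_m\in\mathcal L$, and $E\in\mathcal L$ because $\mathcal L$ is strongly closed. The other inclusion is (1). $\square$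

What changes when neither factor is abelian?

## 2. The lattice tensor product formula, and $\mathbb C^2\otimes\mathbb C^2$ by hand

First, where the question comes from. For a set $\mathcal Q$ of operators, $\text{Lat}\,\mathcal Q$ is the lattice of projections invariant under every operator in $\mathcal Q$. For a set $\mathcal L$ of projections, $\text{Alg}\,\mathcal L$ is the algebra of operators leaving every projection in $\mathcal L$ invariant. A subspace lattice is reflexive if $\mathcal L=\text{Lat}\,\text{Alg}\,\mathcal L$. For example, on $\mathbb C^2$ let $\mathcal L=\{0,[\delta_1],I\}$. Then $\text{Alg}\,\mathcal L$ is the algebra of upper triangular matrices. An invariant line $[(u,v)]$ of this algebra with $v\neq0$ would contain the image $(v,0)$ of $(u,v)$ under the matrix unit $E_{12}$, which is impossible. So $\text{Lat}\,\text{Alg}\,\mathcal L=\mathcal L$, and $\mathcal L$ is reflexive.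

For subspace lattices $\mathcal L_1,\mathcal L_2$, define $\mathcal L_1\otimes_s\mathcal L_2$ as above, as the smallest subspace lattice containing all $P_1\otimes P_2$, $P_i\in\mathcal L_i$. Let $\text{Alg}\,\mathcal L_1\otimes\text{Alg}\,\mathcal L_2$ be the weakly closed algebra generated by the $A_1\otimes A_2$, $A_i\in\text{Alg}\,\mathcal L_i$. The *lattice tensor product formula* (LTPF) for reflexive $\mathcal L_1,\mathcal L_2$ is
$$\text{Lat}(\text{Alg}\,\mathcal L_1\otimes\text{Alg}\,\mathcal L_2)=\mathcal L_1\otimes_s\mathcal L_2.$$
Now let $\mathcal L_i=\text{Proj}\,\mathfrak M_i$. An operator leaving both $P$ and $P^\perp$ invariant commutes with $P$, so $\text{Alg}\,\text{Proj}\,\mathfrak M=\mathfrak M'$. A projection invariant under a self-adjoint set of operators commutes with it, so $\text{Lat}\,\mathfrak M'=\text{Proj}\,\mathfrak M''=\text{Proj}\,\mathfrak M$, and $\text{Proj}\,\mathfrak M$ is reflexive. By the commutation theorem $\mathfrak M_1'\otimes\mathfrak M_2'=(\mathfrak M_1\otimes\mathfrak M_2)'$, the left side of the LTPF is $\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$.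 So the LTPF for these lattices says exactly that (1) is an equality. The paper "Tensor Products of Reflexive Subspace Lattices" (doi:10.1307/mmj/1029003080) says: "It is not known if the LTPF is valid for all von Neumann algebras." The formula is known when both algebras are approximately finite dimensional (injective). The answer in general is yes.

**Theorem 1.** For all von Neumann algebras $\mathfrak M_1,\mathfrak M_2$ on separable Hilbert spaces, $\text{Proj}\,\mathfrak M_1\otimes_s\text{Proj}\,\mathfrak M_2=\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$. The analogous statement holds for any finite number of factors.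

Two complements measure how much strong closure matters.

**Definition (complete lattice, $\otimes_c$).** A complete lattice of projections is a set of projections closed under arbitrary joins and meets; in particular it contains $0$ and $I$. $\text{Proj}\,\mathfrak M_1\otimes_c\text{Proj}\,\mathfrak M_2$ is the smallest complete lattice containing all $P_1\otimes P_2$ with $P_i\in\text{Proj}\,\mathfrak M_i$; no strong closure is imposed.

**Theorem 2.** If $\mathfrak M_1$ or $\mathfrak M_2$ is properly infinite, then already $\text{Proj}\,\mathfrak M_1\otimes_c\text{Proj}\,\mathfrak M_2=\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$.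

**Theorem 3.** $\text{Proj}\,\mathfrak M\otimes_c\text{Proj}\,L^\infty[0,1]=\text{Proj}(\mathfrak M\otimes L^\infty[0,1])$ if and only if $\mathfrak M$ is the direct sum of an abelian and a properly infinite algebra (either may be $0$). In particular, strong closure cannot be dropped in Theorem 1.

Let us try to repeat the proof of Proposition A. Given $E\in\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$, (K) applied to the algebraic tensor product yields $b_m\to E$, and (Q) yields projections $q_m\to E$. All of this survives. What we need next is $q_m\in\mathcal L$, and here the argument stops. Write $b_m=\sum_ia_i\otimes c_i$, a finite sum. The only evident information is that $q_m$ lies in $W\otimes\mathfrak M_2$, where $W$ is the von Neumann algebra generated by the $a_i$. In Proposition A the algebra $W$ was finite-dimensional and abelian. In general $W$ can be all of $\mathfrak M_1$, even for a single $a_i$. For instance, the shift $S$ on $\ell^2$ generates $B(\ell^2)$: if $T$ commutes with $S$ and $S^*$, it commutes with $1-SS^*$, the projection onto $\mathbb C\delta_0$, so $T\delta_0=\lambda\delta_0$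 and $TS^n\delta_0=\lambda S^n\delta_0$ for all $n$. So $q_m$ is as unknown as $E$ was.

Even when $W$ is finite-dimensional there is something to do. In $M_2(\mathbb C)\otimes M_2(\mathbb C)=M_4(\mathbb C)$ put $f_{ij}=\delta_i\otimes\delta_j$. The line $[f_{11}+f_{22}]$ dominates no nonzero $P\otimes Q$, since $f_{11}+f_{22}$ is not a product vector. So it is not a join of elementary tensors, and meets must be used.

**Proposition B.** Let $\mathcal L_0$ be a set of subspaces of $\mathbb C^2\otimes\mathbb C^2$ that is closed under finite joins and meets and contains $0$ and all lines $[x\otimes y]$. Then $\mathcal L_0$ contains every subspace.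

**Proof.** $\mathcal L_0$ contains all $[f_{ij}]$ and, for all $c\in\mathbb C$, the product lines $[f_{11}+cf_{12}]$, $[f_{11}+cf_{21}]$, $[f_{21}+cf_{22}]$, $[f_{12}+cf_{22}]$. The two remaining coordinate planes are reached through a third coordinate:
$$[f_{11}+cf_{22}]=\bigl([f_{11}-f_{21}]\vee[f_{21}+cf_{22}]\bigr)\wedge\bigl([f_{11}]\vee[f_{22}]\bigr),\tag{2}$$
$$[f_{12}+cf_{21}]=\bigl([f_{12}-f_{11}]\vee[f_{11}+cf_{21}]\bigr)\wedge\bigl([f_{12}]\vee[f_{21}]\bigr).$$
In (2), a vector $\alpha(f_{11}-f_{21})+\beta(f_{21}+cf_{22})$ has zero $f_{21}$-coordinate exactly when $\alpha=\beta$; the second identity is checked in the same way. So all lines in the six coordinate planes lie in $\mathcal L_0$. For a line $[\sum_\alpha c_\alpha f_\alpha]$ with $c_\beta\neq0$ we have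
$$\Bigl[\sum_\alpha c_\alpha f_\alpha\Bigr]=\bigwedge_{\alpha\neq\beta}\Bigl([f_\beta+\tfrac{c_\alpha}{c_\beta}f_\alpha]\vee\bigvee_{\gamma\neq\alpha,\beta}[f_\gamma]\Bigr),$$
because the term with index $\alpha$ is the hyperplane $\{\xi:\xi_\alpha=\frac{c_\alpha}{c_\beta}\xi_\beta\}$. So all lines are in $\mathcal L_0$, and every subspace is a finite join of lines (or $0$). $\square$

Look at (2) again. Regard $[f_\alpha+cf_\beta]$ as the graph of multiplication by $c$ from coordinate $\alpha$ to coordinate $\beta$. Then (2) takes the graph of $-1$ from $11$ to $21$ and the graph of $c$ from $21$ to $22$, and produces the graph of $-c\cdot(-1)=c$ from $11$ to $22$. So *joins and meets of graphs multiply operators*. This suggests that we stop approximating $E$. Instead, collect all operators $a$ whose graphs lie in $\mathcal L$, and show that they form an algebra, then a von Neumann algebra. To show that a von Neumann algebra is all of $N_1\otimes N_2$ it is enough to find $N_1\otimes1$ and $1\otimes N_2$ inside it, which is easy.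

## 3. Complements, direct sums and matrix units

This section reduces the problem to algebras with enough coordinates. Let $\mathcal L$ be $\text{Proj}\,\mathfrak M_1\otimes_s\text{Proj}\,\mathfrak M_2$ or $\text{Proj}\,\mathfrak M_1\otimes_c\text{Proj}\,\mathfrak M_2$.

**(i) Upper bound.** $\mathcal L\subseteq\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$, since the latter is a strongly closed complete lattice containing the generators.

**(ii) Complements.** $\mathcal L$ is closed under $E\mapsto E^\perp$. Indeed $\mathcal L^\perp=\{E^\perp:E\in\mathcal L\}$ is a lattice of the same kind, because $E\mapsto I-E$ exchanges joins and meets and is strongly continuous. It contains every $P\otimes Q$, because $(P\otimes Q)^\perp=(P^\perp\otimes I)\vee(P\otimes Q^\perp)\in\mathcal L$. By minimality $\mathcal L\subseteq\mathcal L^\perp$, and taking complements gives $\mathcal L^\perp\subseteq\mathcal L$.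

**(iii) Direct sums.** Let $(z_i)$ in $\mathfrak M_1$ and $(w_j)$ in $\mathfrak M_2$ be countable families of central projections, each with sum $I$. If the asserted equality holds for every pair $(\mathfrak M_1z_i,\mathfrak M_2w_j)$, then it holds for $(\mathfrak M_1,\mathfrak M_2)$. Indeed $\{E\in\mathcal L:E\le z_i\otimes w_j\}$, viewed on $z_i\mathcal H_1\otimes w_j\mathcal H_2$, is a lattice of the same kind that contains the generators for $(\mathfrak M_1z_i,\mathfrak M_2w_j)$. So it contains all projections of $\mathfrak M_1z_i\otimes\mathfrak M_2w_j$. Any $E\in\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$ commutes with the central projections $z_i\otimes w_j$, so $E=\bigvee_{i,j}E(z_i\otimes w_j)\in\mathcal L$.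

**(iv) Invariance.** The statements are invariant under spatial isomorphism of each factor and under exchanging the factors.

**Fact (N).** A nonabelian $\mathfrak M$ contains a nonzero partial isometry $v$ with $v^*v\perp vv^*$.

**Proof.** $\mathfrak M$ is generated by its projections, so it has a noncentral projection $q$. Then $q\mathfrak Mq^\perp\neq0$; otherwise, taking adjoints, $q^\perp\mathfrak Mq=0$ too, and $q$ would be central. Let $x\ne0$ be in $q\mathfrak Mq^\perp$, with polar decomposition $x=v|x|$. Then $vv^*\le q$ and $v^*v\le q^\perp$. $\square$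

**Fact (M).** If $\mathfrak M$ contains matrix units $(e_{ij})_{i,j\in I}$ with $\sum_ie_{ii}=1$, then $\mathfrak M$ is spatially isomorphic to $B(\ell^2(I))\otimes N_1$, where $N_1=e_{oo}\mathfrak Me_{oo}$ acts on $e_{oo}\mathcal H$ for a fixed $o\in I$.

**Proof.** Recall that $B(\ell^2(I))\otimes N=(1\otimes N')'$ is the set of bounded operators on $\bigoplus_IK$ all of whose matrix entries lie in $N$. The map $U\xi=(e_{oi}\xi)_i$ is unitary onto $\ell^2(I)\otimes e_{oo}\mathcal H$, with inverse $(\eta_i)\mapsto\sum_ie_{io}\eta_i$. For $x\in\mathfrak M$ the entries of $UxU^*$ are $e_{oi}xe_{jo}\in N_1$. Conversely, if $y$ is a bounded matrix with entries $y_{ij}\in N_1$, then its finite truncations are of the form $U\bigl(\sum e_{io}y_{ij}e_{oj}\bigr)U^*\in U\mathfrak MU^*$, and they converge strongly to $y$. $\square$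

**Definition (wide).** $\mathfrak M$ is wide if it contains matrix units $(e_{ij})_{i,j\in I}$ with $3\le|I|\le\aleph_0$ and $\sum e_{ii}=1$.

Equivalently, $1$ is a sum of $|I|$ orthogonal equivalent projections: if $v_i^*v_i=e_o$ and $v_iv_i^*=e_i$ (with $v_o=e_o$), put $e_{ij}=v_iv_j^*$. For example, $M_3(\mathbb C)$ and $B(\ell^2)$ are wide, while $M_2(\mathbb C)$ is not.

**Which algebras are wide.** By type decomposition, every $\mathfrak M$ is a countable direct sum of algebras that are abelian, of type I$_n$ with $2\le n<\infty$, of type II$_1$, or properly infinite. Type I$_n$ with $n\ge3$ is wide by definition. In a properly infinite algebra the identity is a sum of countably infinitely many equivalent orthogonal projections (a textbook fact), so it is wide with $I$ infinite.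

Type II$_1$ is wide as well. In any type II algebra, choose a maximal family of pairs $(p_i,q_i)$ of nonzero equivalent projections, with all the $p_i,q_i$ mutually orthogonal. Suppose $r=1-\sum(p_i+q_i)\neq0$. There are no nonzero abelian projections, so $r\mathfrak Mr$ is nonabelian, and (N) applied in $r\mathfrak Mr$ yields another pair, contradicting maximality. So $1=p+q$ with $p=\sum p_i\sim q=\sum q_i$. The algebra $p\mathfrak Mp$ again has no nonzero abelian projections, so likewise $p=p'+p''$ with $p'\sim p''$. Transporting this to $q$ by a partial isometry from $p$ to $q$ gives $q=q'+q''$ with $q'\sim p'$ and $q''\sim p''$. So $1$ is a sum of four equivalent orthogonal projections.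

What is left is abelian algebras and type I$_2$, and by (M) a type I$_2$ algebra is spatially isomorphic to $M_2(\mathbb C)\otimes A$ with $A$ abelian.

## 4. Graphs in the lattice and the ring they form

For $\xi\in\ell^2(I)\otimes K=\bigoplus_{i\in I}K$ let $\xi_i\in K$ denote its coordinates.

**Setting (S).** $|I|\ge3$, $K$ is separable, $N$ is a von Neumann algebra on $K$, and $\mathfrak A=B(\ell^2(I))\otimes N$. $\mathcal L$ is a complete lattice of projections on $\bigoplus_IK$, closed under $\perp$, with $\mathcal L\supseteq\{g\otimes1:g\in\text{Proj}\,B(\ell^2(I))\}$.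

For $J\subseteq I$ put $F_J=\{\xi:\xi_i=0\ (i\notin J)\}$ and $F_i=F_{\{i\}}$. Each $F_J$ is of the form $g\otimes1$, so $F_J\in\mathcal L$. For $i\neq j$ and $a\in N$ put
$$G_{ij}(a)=\{\xi:\ \xi_j=a\xi_i,\ \xi_k=0\ (k\neq i,j)\},\qquad R_{ij}=\{a\in N:G_{ij}(a)\in\mathcal L\}.$$
So $G_{ij}(a)$ is the graph of $a$, with source $i$ and target $j$. In coordinates $(i,j)$ the projection onto it is
$$\begin{pmatrix}s&sa^*\\as&asa^*\end{pmatrix},\qquad s=(1+a^*a)^{-1},\tag{3}$$
and it is $0$ elsewhere. Indeed, with $Vx=(x,ax)$ we have $V^*V=1+a^*a$, and the projection onto the range of $V$ is $V(V^*V)^{-1}V^*$.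

As an example, let $N_0\subseteq N$ be a von Neumann subalgebra and $\mathcal L=\text{Proj}(B(\ell^2(I))\otimes N_0)$. Then $R_{ij}=N_0$: by (3), $a\in N_0$ implies $G_{ij}(a)\in\mathcal L$. Conversely, if $G_{ij}(a)\in\mathcal L$, then $s,as\in N_0$, so $s^{-1}\in N_0$ and $a=(as)s^{-1}\in N_0$. The set $R_{ij}$ recovers the coefficients of the lattice.

**Lemma 1.** In setting (S), all $R_{ij}$ coincide. The common set $R$ is a unital $*$-subalgebra of $N$.

**Step 1: scalars.** We need some elements to start with. $G_{ij}(\lambda1)=g\otimes1$, with $g$ the projection onto $\mathbb C(\delta_i+\lambda\delta_j)$. So $\mathbb C1\subseteq R_{ij}$.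

**Step 2: products, and independence of the indices.** This is (2) with operator coefficients. Let $i,j,k$ be distinct, $a\in R_{ij}$, $b\in R_{jk}$. In coordinates $(i,j,k)$, all others being $0$,
$$G_{ij}(a)+G_{jk}(b)=\{(x,ax+y,by)\}=\{(u,v,w):w=b(v-au)\};$$
given $(u,v,w)$ on the right, take $x=u$ and $y=v-au$. The right side is the graph of a bounded operator, so it is closed and the sum is the join. Meeting it with $F_{\{i,k\}}$ sets $v=0$ and leaves $G_{ik}(-ba)$. So $-ba\in R_{ik}$.

Taking $b=-1$ gives $R_{ij}\subseteq R_{ik}$, and taking $a=-1$ gives $R_{jk}\subseteq R_{ik}$. Interchanging $j,k$ in the first inclusion and $i,j$ in the second gives the reverse inclusions. So $R_{ij}=R_{ik}$ and $R_{jk}=R_{ik}$ for all distinct $i,j,k$: target or source may be changed to a third index. Reversal follows from $R_{ij}=R_{ik}=R_{jk}=R_{ji}$. These moves connect any two ordered pairs $(i,j)$ and $(k,l)$. If $k\neq j$, change the source to $k$ and then the target to $l$; if $k=j$, reverse and then change the target to $l$. So all $R_{ij}$ equal one set $R$, and $a,b\in R$ implies $-ba\in R$.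 With $b=-\lambda$ this gives $\lambda a\in R$, and then $ba=-(-ba)\in R$.

**Step 3: differences.** Now we make the lattice subtract. Let $a,b\in R$ and let $1,2,3$ be distinct elements of $I$. In coordinates $(1,2,3)$, working inside $F_{\{1,2,3\}}$,
$$U=(G_{12}(a)\vee F_3)\wedge(G_{13}(1)\vee F_2)=\{(x,ax,z)\}\cap\{(x,y,x)\}=\{(x,ax,x)\}\in\mathcal L.$$
Since $G_{32}(b)=\{(0,by,y)\}$,
$$U+G_{32}(b)=\{(x,ax+by,x+y)\}=\{(u,v,w):v=au+b(w-u)\},$$
which is closed. Meeting it with $F_{\{1,2\}}$ sets $w=0$ and leaves $G_{12}(a-b)$. So $a-b\in R$, and $a+b=a-(-b)\in R$.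

**Step 4: adjoints.** Here we use closure under $\perp$. A vector $(x,y)\in F_{\{1,2\}}$ is orthogonal to all $(z,az)$ exactly when $x+a^*y=0$. So $G_{12}(a)^\perp\wedge F_{\{1,2\}}=G_{21}(-a^*)$, hence $-a^*\in R$ and $a^*\in R$. $\square$

A third coordinate was needed in Steps 2 and 3, which explains $|I|\ge3$ in the definition of wide.

## 5. From graphs to all projections

**Lemma 2.** In setting (S), if $R=N$ then $\mathcal L\supseteq\text{Proj}\,\mathfrak A$.

Fix $o\in I$ and let $f\in\mathfrak A$ be the projection onto $F_o$, so that $f^\perp$ has range $F_o^\perp=F_{I\setminus\{o\}}$. The plan is that a projection splits into a part inside $f^\perp$ and a part that is a graph over a subspace of $F_o$, up to an increasing limit.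

**Step 1: graphs of columns.** We pass from one entry to many. Let $T=(a_i)_{i\neq o}$, $a_i\in N$, be a bounded column from $K$ to $F_o^\perp$. The sum $G_{oi}(a_i)+F_{I\setminus\{o,i\}}$ is orthogonal, hence closed, and equals $\{\xi:\xi_i=a_i\xi_o\}$. So
$$\Gamma(T)=\{\xi:\xi_i=a_i\xi_o\ (i\neq o)\}=\bigwedge_{i\neq o}\bigl(G_{oi}(a_i)\vee F_{I\setminus\{o,i\}}\bigr)\in\mathcal L.$$

**Step 2: projections inside one coordinate.** These will serve as domains of graphs. For $p\in\text{Proj}\,N$ and $i\neq o$, the vectors of $G_{oi}(1-p)$ lying in $F_o$ are those with $(1-p)\xi_o=0$. So $e_{oo}\otimes p=F_o\wedge G_{oi}(1-p)\in\mathcal L$.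

**Step 3: projections $E\in\mathfrak A$ with $E\le f^\perp$.** This handles the part that $f$ cannot see. For $j\neq o$ let $c_j=(E_{ij})_{i\neq o}$ be the $j$-th column, a bounded column with entries in $N$. Since $E$ vanishes on $F_o$, its range is the closed span of the ranges of the $c_j$. Now $\Gamma(c_j)\vee F_o=\overline{\text{ran}\,c_j}\oplus F_o$, because we may subtract the $o$-coordinate freely. Meeting this with $F_o^\perp\in\mathcal L$ gives $\overline{\text{ran}\,c_j}\in\mathcal L$. So $E=\bigvee_j\overline{\text{ran}\,c_j}\in\mathcal L$.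

**Step 4: reduction of a general $P\in\text{Proj}\,\mathfrak A$.** We cut $P$ into pieces on which $f$ is bounded below. By Step 3, $P\wedge f^\perp\in\mathcal L$. Put $P_0=P-P\wedge f^\perp$. Then $P_0\wedge f^\perp=0$, since this projection is both below $P\wedge f^\perp$ and orthogonal to it. So $P_0fP_0$ is injective on the range of $P_0$: if $\xi=P_0\xi$ and $P_0fP_0\xi=0$, then $\|f\xi\|^2=\langle P_0fP_0\xi,\xi\rangle=0$, so $\xi\in P_0\wedge f^\perp=0$. Hence the projections $g_m=\chi_{[1/m,1]}(P_0fP_0)\in\mathfrak A$ lie below $P_0$ and increase strongly to the range projection of $P_0fP_0$, which is $P_0$. So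
$$P=\Bigl(\bigvee_mg_m\Bigr)\vee(P\wedge f^\perp),$$
and it suffices to show that $h:=g_m\in\mathcal L$ for each $m$.

**Step 5: $h$ is a graph.** For $\xi\in h$ we have $\|f\xi\|^2=\langle P_0fP_0\xi,\xi\rangle\ge\frac1m\|\xi\|^2$. So $f$ maps $h$ bijectively onto a closed subspace $s\le f$. For any vector $\xi$ let $S\xi$ be the unique $\eta\in h$ with $f\eta=s\xi$. Then $S$ is linear and $\|S\|\le\sqrt m$. A unitary $u\in\mathfrak A'$ commutes with $f$ and $h$, so it maps $s=f(h)$ onto itself and commutes with $s$. Moreover $uS\xi\in h$ and $f(uS\xi)=us\xi=s(u\xi)$, so $uS\xi=Su\xi$ by uniqueness. Hence $s,S\in\mathfrak A''=\mathfrak A$. As $s\le f=e_{oo}\otimes1$, we get $s=e_{oo}\otimes p$ with $p\in\text{Proj}\,N$, so $s\in\mathcal L$ by Step 2.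

Let $T=f^\perp Sf$, regarded as a bounded column from $K$ to $F_o^\perp$; its entries lie in $N$. Every $\eta\in h$ equals $Sx$ with $x=f\eta\in s$. For $x\in s$ we have $Sx=fSx+f^\perp Sx=x+Tx$. So
$$h=\{x+Tx:x\in s\}=\Gamma(T)\wedge(F_o^\perp\vee s)\in\mathcal L,$$
because a vector $x+Tx$ of $\Gamma(T)$, with $x\in F_o$, lies in $F_o^\perp\oplus s$ exactly when $x\in s$. $\square$

## 6. Strong closure, and the proof of Theorem 1

**Lemma 3.** In setting (S), if $\mathcal L$ is strongly closed, then $R$ is a von Neumann algebra.

**Proof.** Let $a\in R''$; then $a\in N$. By (K) there is a bounded sequence $a_m\in R$ with $a_m\to a$ strong-$*$. Put $s=(1+a^*a)^{-1}$ and $s_m=(1+a_m^*a_m)^{-1}$. Then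
$$s_m-s=s_m(a^*a-a_m^*a_m)s\to0\quad\text{strongly},$$
since $\|s_m\|\le1$ and $a_m^*a_m\to a^*a$ strongly. All entries in (3) for $a_m$ are products of bounded, strongly convergent sequences, so $G_{12}(a_m)\to G_{12}(a)$ strongly. As $\mathcal L$ is strongly closed, $a\in R$. So $R=R''$. $\square$

Note that strong-$*$ convergence is needed, because $a_m^*$ occurs in (3). Let $\mathcal L=\text{Proj}\,\mathfrak M_1\otimes_s\text{Proj}\,\mathfrak M_2$. By (iii), (iv) and the type decomposition it suffices to treat pairs of summands. If one is wide, exchange so that it comes first (Case A). If one is abelian, exchange likewise (Case B). Otherwise both are of type I$_2$ (Case C).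

**Case A: $\mathfrak M_1$ wide, $\mathfrak M_2$ arbitrary on $\mathcal H_2$.** By (M) we may take $\mathfrak M_1=B(\ell^2(I))\otimes N_1$ on $\ell^2(I)\otimes K_1$ with $|I|\ge3$. Put $K=K_1\otimes\mathcal H_2$ and $N=N_1\otimes\mathfrak M_2$, so that $\mathfrak M_1\otimes\mathfrak M_2=B(\ell^2(I))\otimes N$. Setting (S) holds: $\mathcal L$ is complete, it is closed under $\perp$ by (ii), and $g\otimes1_K=(g\otimes1_{K_1})\otimes I$ is a generator.

We show that $R$ contains both tensor factors of $N$. Write $G^{(1)}_{12}(a)$ and $F^{(1)}_1$ for graphs and coordinate subspaces in $\ell^2(I)\otimes K_1$. For $a\in N_1$, (3) shows $G^{(1)}_{12}(a)\in\text{Proj}\,\mathfrak M_1$, so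
$$G_{12}(a\otimes1)=G^{(1)}_{12}(a)\otimes I\in\mathcal L.\tag{4}$$
Hence $N_1\otimes1\subseteq R$. For $Q\in\text{Proj}\,\mathfrak M_2$,
$$G_{12}(1\otimes Q)=\bigl(G^{(1)}_{12}(1)\otimes Q\bigr)\vee\bigl(F^{(1)}_1\otimes Q^\perp\bigr)\in\mathcal L.\tag{5}$$
To see this, split $y=x+x'$ with $x\in K_1\otimes Q\mathcal H_2$ and $x'\in K_1\otimes Q^\perp\mathcal H_2$. Then $(y,(1\otimes Q)y)=(x,x)+(x',0)$, where the vectors $(x,x)$ fill $G^{(1)}_{12}(1)\otimes Q$ and the vectors $(x',0)$ fill $F^{(1)}_1\otimes Q^\perp$. The sum is orthogonal, hence closed. So $1\otimes Q\in R$.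

By Lemmas 1 and 3, $R$ is a von Neumann algebra. It lies in $N$ and contains $N_1\otimes1$ and $1\otimes\text{Proj}\,\mathfrak M_2$, hence $1\otimes\mathfrak M_2$. So $R=N$. By Lemma 2, $\mathcal L\supseteq\text{Proj}(\mathfrak M_1\otimes\mathfrak M_2)$, and (i) gives equality.

**Case B: $\mathfrak M_1$ abelian.** This is Proposition A.

**Case C: $\mathfrak M_1=M_2(\mathbb C)\otimes A$ and $\mathfrak M_2=M_2(\mathbb C)\otimes B$ with $A,B$ abelian, acting on $\mathbb C^2\otimes K_1$ and $\mathbb C^2\otimes K_2$.** Neither factor alone has three coordinates, but together they have four. Reordering the tensor factors, $\mathfrak M_1\otimes\mathfrak M_2=B(\ell^2(I))\otimes N$ with $I=\{1,2\}^2$, $K=K_1\otimes K_2$ and $N=A\otimes B$. To obtain (S) we need $g\otimes1\in\mathcal L$ for every $g\in\text{Proj}\,M_4(\mathbb C)$. The set $\mathcal L_0=\{g:g\otimes1\in\mathcal L\}$ is closed under finite joins and meets, and it contains $0$. It contains each line $[x\otimes y]$, because $[x]\otimes1_A\in\text{Proj}\,\mathfrak M_1$ and $[y]\otimes1_B\in\text{Proj}\,\mathfrak M_2$. By Proposition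 B, $\mathcal L_0$ contains everything, so (S) holds.

For $a\in A$ the graph
$$G_{(1,1),(2,1)}(a\otimes1)=G^{(1)}_{12}(a)\otimes(e_{11}\otimes1_B)$$
is an elementary tensor of projections of $\mathfrak M_1$ and $\mathfrak M_2$, so $A\otimes1\subseteq R$. Symmetrically, $G_{(1,1),(1,2)}(1\otimes b)=(e_{11}\otimes1_A)\otimes G^{(2)}_{12}(b)$ for $b\in B$, with $G^{(2)}_{12}(b)\subseteq\mathbb C^2\otimes K_2$ the graph of $b$, so $1\otimes B\subseteq R$. By Lemmas 1 and 3, $R=A\otimes B=N$; Lemma 2 and (i) finish the case. The two-factor statement is proved.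

**Finitely many factors.** We induct on the number $n$ of factors, starting at $n=2$. For $n\ge3$ let $\mathcal L$ be the smallest subspace lattice containing all $P_1\otimes\dots\otimes P_n$. Fix $P_n$ and consider
$$\{E\in\text{Proj}(\mathfrak M_1\otimes\dots\otimes\mathfrak M_{n-1}):E\otimes P_n\in\mathcal L\}.$$
This set is strongly closed. It is closed under joins and meets, since $E\mapsto E\otimes P_n$ preserves them. It contains $0$ and all elementary tensors, including $I$. By induction it is all of $\text{Proj}(\mathfrak M_1\otimes\dots\otimes\mathfrak M_{n-1})$. So $\mathcal L$ contains all $E\otimes P_n$, and the two-factor case gives $\mathcal L\supseteq\text{Proj}(\mathfrak M_1\otimes\dots\otimes\mathfrak M_n)$. The reverse inclusion is clear, as in (i). This proves Theorem 1. $\blacksquare$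

## 7. Infinitely many coordinates: Theorem 2

Strong closure was used for wide algebras only in Lemma 3. If $I$ is infinite, infinite meets can replace it: a single subspace can carry infinitely many operators at once, and composing such subspaces sums a series.

**Lemma 4.** In setting (S) with $I$ infinite ($\mathcal L$ complete, not assumed strongly closed), $R$ is a von Neumann algebra.

Write $I=\{o,o'\}\cup\{1,2,\dots\}$.

**Step 1: sums of series.** Let $a_k,b_k\in R$ be such that the partial sums of $\sum a_k^*a_k$ and $\sum b_kb_k^*$ are bounded. We claim that $\sum_kb_ka_k$ converges strongly to an element of $R$. Put $cx=(a_kx)_k$ and $r(\eta)=\sum_kb_k\eta_k$. Since $\|cx\|^2=\sum\langle a_k^*a_kx,x\rangle$, the column $c$ is bounded; $r$ is the adjoint of the bounded column $y\mapsto(b_k^*y)_k$. So both are bounded, and $rc=\sum_kb_ka_k$ strongly, because the truncations of $cx$ converge in norm to $cx$. In particular $rc\in N$. Now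
$$C=\{\xi:\xi_k=a_k\xi_o\ (k\ge1),\ \xi_{o'}=0\}=F_{I\setminus\{o'\}}\wedge\bigwedge_k\bigl(G_{ok}(a_k)\vee F_{I\setminus\{o,k\}}\bigr)\in\mathcal L,$$
and likewise $C'=\{\xi:\xi_k=b_k^*\xi_{o'}\ (k\ge1),\ \xi_o=0\}\in\mathcal L$, since $b_k^*\in R$. A vector $\xi$ with $\xi_o=0$ is orthogonal to $C'$ exactly when $\langle\xi_{o'},y\rangle+\sum_k\langle\xi_k,b_k^*y\rangle=0$ for all $y\in K$. So
$$D=C'^\perp\wedge F_{I\setminus\{o\}}=\{\xi:\xi_o=0,\ \xi_{o'}=-r((\xi_k)_k)\}\in\mathcal L.$$
Adding the vector of $C$ with $o$-coordinate $x$ and the vector of $D$ with coordinates $\eta=(\eta_k)$ gives $\xi_o=x$, $(\xi_k)=cx+\eta$, $\xi_{o'}=-r(\eta)$. So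
$$C+D=\{\xi:\xi_{o'}=-r\bigl((\xi_k)_k-c\,\xi_o\bigr)\},$$
which is closed. Meeting it with $F_{\{o,o'\}}$ sets all $\xi_k=0$ and leaves $G_{oo'}(rc)$. So $rc\in R$.

**Step 2: $R$ is norm closed.** This makes continuous functional calculus available. A norm limit of elements of $R$ can be written, after passing to a subsequence and taking differences, as $\sum_{k\ge1}x_k$ with $x_k\in R$ and $\|x_k\|\le2^{-k}$ for $k\ge2$. Apply Step 1 with $b_k=2^{-k/2}1$ and $a_k=2^{k/2}x_k$: here $\sum_{k\ge2}\|a_k\|^2\le\sum2^k4^{-k}<\infty$ and $\sum b_kb_k^*=\sum2^{-k}1$. So $R$ is a unital C*-algebra.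

**Step 3: bounded monotone sequential limits.** Let $x_k\uparrow x$ strongly with $x_k\in R$ self-adjoint. Put $d_k=x_{k+1}-x_k\ge0$. Then $d_k^{1/2}\in R$ by Step 2, and the partial sums of $\sum d_k=x-x_1$ are bounded. Step 1 with $a_k=b_k=d_k^{1/2}$ gives $x-x_1\in R$, so $x\in R$. Decreasing limits follow by taking negatives.

**Step 4: spectral projections.** For $0\le x\le1$ in $R$ the powers $x^{1/m}$ increase to the range projection of $x$. By Step 3 (and scaling), range projections of positive elements of $R$ lie in $R$. So for $x\in R_+$ and $t\ge0$ the projection $\chi_{(t,\infty)}(x)$, which is the range projection of $(x-t)_+$, lies in $R$.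

**Step 5: every projection $p\in R''$ lies in $R$.** We must turn a strong limit into monotone limits. By (K), (Q) and Step 4 there are projections $q_n\in R$ with $q_n\to p$ strongly. Let $(\eta_j)$ be dense in $p^\perp K$. Since $q_n\eta_j\to0$ for each $j$, we may pass to a subsequence with $\|q_n\eta_j\|\le4^{-n}$ for $j\le n$. For $m\le M$ let
$$x_{m,M}=\sum_{n=m}^Mq_n,\qquad y_{m,M}=x_{m,M}(1+x_{m,M})^{-1}\in R.$$
The function $t/(1+t)=1-1/(1+t)$ is operator monotone on $[0,\infty)$. So $y_{m,M}$ increases in $M$ and decreases in $m$, and $0\le y_{m,M}\le1$. By Step 3, $y_{m,M}\uparrow_My_m\in R$ and then $y_m\downarrow_my\in R$, with $0\le y\le1$.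

Lower bound: for $m\le n\le M$ we have $x_{m,M}\ge q_n$, so $y_{m,M}\ge q_n(1+q_n)^{-1}=\frac12q_n$. Hence $y_m\ge\frac12q_n$ for all $n\ge m$. Letting $n\to\infty$ gives $y_m\ge\frac12p$, and so $y\ge\frac12p$.

Upper bound: $y_{m,M}\le x_{m,M}$, so for $m\ge j$
$$\langle y_m\eta_j,\eta_j\rangle\le\sum_{n\ge m}\|q_n\eta_j\|^2\le\sum_{n\ge m}16^{-n}\to0\quad(m\to\infty).$$
So $\langle y\eta_j,\eta_j\rangle=0$, hence $y\eta_j=0$ for all $j$, and $yp^\perp=0$. As $0\le y\le1$, this gives $y=pyp\le p$. Together, $\frac12p\le y\le p$, so $p$ is the range projection of $y$, and $p\in R$ by Step 4.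

**Step 6: conclusion.** $R$ is norm closed and contains all projections of $R''$. The linear span of these is norm dense in $R''$, so $R=R''$. $\square$

**Proof of Theorem 2.** By (iv) let $\mathfrak M_1$ be properly infinite. By Section 3 and (M), up to spatial isomorphism $\mathfrak M_1=B(\ell^2(I))\otimes N_1$ with $I$ infinite. Repeat Case A for $\mathcal L=\text{Proj}\,\mathfrak M_1\otimes_c\text{Proj}\,\mathfrak M_2$. Setting (S) used only completeness, (ii) and generators, and (4) and (5) used only generators and a finite join. So (S) holds and $N_1\otimes1,\ 1\otimes\text{Proj}\,\mathfrak M_2\subseteq R$. By Lemmas 1 and 4, $R$ is a von Neumann algebra, so $R=N_1\otimes\mathfrak M_2$. Lemma 2 needs only completeness, and together with (i) it gives the claim. $\blacksquare$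

## 8. A rank metric, and the proof of Theorem 3

**Sufficiency.** By (iii), with the single central projection $1$ in $L^\infty[0,1]$, it is enough to treat $\mathfrak M$ properly infinite and $\mathfrak M$ abelian. The first case is Theorem 2. In the abelian case let $\mathcal L_c=\text{Proj}\,\mathfrak M\otimes_c\text{Proj}\,L^\infty[0,1]$. It suffices that $\mathcal L_c$ is strongly closed, for then it contains $\text{Proj}\,\mathfrak M\otimes_s\text{Proj}\,L^\infty[0,1]$ and Theorem 1 applies.

Let $E_n\in\mathcal L_c$ with $E_n\to E$ strongly. These projections lie in the abelian algebra $\mathfrak M\otimes L^\infty[0,1]$, which has a separating vector $\omega$ because the space is separable. Put $\mu(F)=\|F\omega\|^2$ for its projections; $\mu$ is countably additive, and $\mu(F)=0$ only if $F=0$. Pass to a subsequence such that the projections $|E_n-E|$ satisfy $\mu(|E_n-E|)=\|(E_n-E)\omega\|^2\le2^{-n}$. Let $F_m=\bigvee_{n\ge m}|E_n-E|$. Then $\mu(F_m)\le\sum_{n\ge m}2^{-n}$, so $\bigwedge_mF_m=0$. For $n\ge m$ we have $E_nF_m^\perp=EF_m^\perp$. Hence for every $m'\ge m$, $\bigl(\bigvee_{n\ge m'}E_n\bigr)F_m^\perp=EF_m^\perp$,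 and therefore $\bigl(\bigwedge_{m'}\bigvee_{n\ge m'}E_n\bigr)F_m^\perp=EF_m^\perp$. Since $F_m^\perp\uparrow I$,
$$E=\bigwedge_{m'}\bigvee_{n\ge m'}E_n\in\mathcal L_c.$$

**Reduction of necessity to finite nonabelian $\mathfrak M$.** Suppose $\mathfrak M$ is not of the stated form. It is the direct sum of a finite algebra $\mathfrak Mz$ and a properly infinite one, so $\mathfrak Mz$ is nonabelian. Since $z\otimes1$ is central, $E\mapsto E(z\otimes1)$ preserves arbitrary joins and meets of projections of $\mathfrak M\otimes L^\infty[0,1]$. So the set of those $E$ with $E(z\otimes1)\in\text{Proj}\,\mathfrak Mz\otimes_c\text{Proj}\,L^\infty[0,1]$ is a complete lattice, and it contains the generators because $(P\otimes Q)(z\otimes1)=Pz\otimes Q$. If the formula held for $\mathfrak M$, this set would be all of $\text{Proj}(\mathfrak M\otimes L^\infty[0,1])$; applying this to the projections below $z\otimes1$ would give the formula for $\mathfrak Mz$. So we may assume that $\mathfrak M$ is finite and nonabelian. Let $\tau$ be a faithful normal tracial state on $\mathfrak M$; it exists since $\mathfrak M$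 is finite and acts on a separable space.

**The rank metric.** We want a distance for which the lattice operations are continuous but rotations are not. For $P,Q\in\text{Proj}\,\mathfrak M$ put
$$\rho(P,Q)=\tau(P)+\tau(Q)-2\tau(P\wedge Q)\ge0.$$
Recall $P\vee Q-Q\sim P-P\wedge Q$, so $\tau(P\vee Q)+\tau(P\wedge Q)=\tau(P)+\tau(Q)$. If $P\le P'$, then $\rho(P,P')=\tau(P')-\tau(P)$. As an example, in $M_2(\mathbb C)$ with normalized trace, two different lines have distance $\frac12+\frac12-0=1$, however small the angle between them.

*It is a metric.* We have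
$$\tau(P\wedge S)\ge\tau(P\wedge Q\wedge S)=\tau(P\wedge Q)+\tau(Q\wedge S)-\tau\bigl((P\wedge Q)\vee(Q\wedge S)\bigr)\ge\tau(P\wedge Q)+\tau(Q\wedge S)-\tau(Q).$$
Inserting this in $\tau(P)+\tau(S)-2\tau(P\wedge S)$ gives $\rho(P,S)\le\rho(P,Q)+\rho(Q,S)$. If $\rho(P,Q)=0$, then $\tau(P-P\wedge Q)=\tau(Q-P\wedge Q)=0$, so $P=P\wedge Q=Q$ by faithfulness.

*Complements are isometric.* Since $P^\perp\wedge Q^\perp=(P\vee Q)^\perp$,
$$\rho(P^\perp,Q^\perp)=2-\tau(P)-\tau(Q)-2(1-\tau(P\vee Q))=2\tau(P\vee Q)-\tau(P)-\tau(Q)=\rho(P,Q).$$

*Joins are contractive.* If $P\le P'$, then, as $P\le(P\vee Q)\wedge P'$,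
$$\tau(P'\vee Q)=\tau(P\vee Q)+\tau(P')-\tau\bigl((P\vee Q)\wedge P'\bigr)\le\tau(P\vee Q)+\tau(P')-\tau(P),$$
so $\rho(P\vee Q,P'\vee Q)\le\rho(P,P')$. In general, passing through $P\wedge P'$,
$$\rho(P\vee Q,P'\vee Q)\le\rho(P,P\wedge P')+\rho(P\wedge P',P')=\rho(P,P').$$
Using this in each argument, $\rho(P\vee Q,P'\vee Q')\le\rho(P,P')+\rho(Q,Q')$.

*Increasing limits.* If $P_m\uparrow P$, then $\rho(P_m,P)=\tau(P)-\tau(P_m)\to0$ by normality.

**A class that contains $\otimes_c$.** We look for a property shared by everything that complete lattice operations can produce. Elements of $\mathfrak M\otimes L^\infty[0,1]$ are classes of bounded measurable maps $x\mapsto T(x)\in\mathfrak M$ acting on $L^2([0,1],\mathcal H)$, with algebraic operations and continuous functional calculus pointwise a.e.; its projections $E$ are the classes of measurable maps $x\mapsto E(x)\in\text{Proj}\,\mathfrak M$. If a bounded sequence converges strongly at a.e. $x$, then it converges strongly, by dominated convergence. So complements, limits of increasing sequences, and finite joins are computed pointwise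 a.e.; for joins use that $E\vee F$, the range projection of $\frac{E+F}2$, is the strong limit of $\bigl(\frac{E+F}2\bigr)^{1/m}$, both globally and at a.e. $x$. Moreover every join is the limit of an increasing sequence of finite joins. Indeed the net of finite joins converges strongly to the join $E$, so by metrizability some sequence of finite joins $E_n$ converges to $E$. Replacing $E_n$ by $E_1\vee\dots\vee E_n$ makes it increasing and only decreases $\|(E-E_n)\xi\|$.

Let $\mathcal S$ be the set of those $E$ for which there is a countable $\mathcal C\subseteq\text{Proj}\,\mathfrak M$ such that for a.e. $x$ the projection $E(x)$ lies in the $\rho$-closure of $\mathcal C$. By the properties of $\rho$, $\mathcal S$ is closed under the following operations: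

* complements, using $\{C^\perp:C\in\mathcal C\}$;
* finite joins, using $\{C\vee C':C\in\mathcal C,\ C'\in\mathcal C'\}$;
* increasing sequential limits, using $\bigcup_n\mathcal C_n$.

Hence $\mathcal S$ is closed under arbitrary joins and, by complements, under arbitrary meets. It contains every $P\otimes\chi_B$ (use $\mathcal C=\{0,P\}$), that is, all generators. So
$$\text{Proj}\,\mathfrak M\otimes_c\text{Proj}\,L^\infty[0,1]\subseteq\mathcal S.\tag{6}$$

**A projection outside $\mathcal S$.** Take $v$ from (N) and put $e_{11}=vv^*$, $e_{22}=v^*v$, $e_{12}=v$, $e_{21}=v^*$. For $x\in[0,1]$ let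
$$P(x)=\cos^2x\,e_{11}+\cos x\sin x\,(e_{12}+e_{21})+\sin^2x\,e_{22}.$$
Identify $(e_{11}+e_{22})\mathcal H$ with $\mathbb C^2\otimes e_{11}\mathcal H$ through the matrix units. Then $P(x)$ is the projection onto $(\cos x,\sin x)\otimes e_{11}\mathcal H$. The map $x\mapsto P(x)$ is norm continuous and defines a projection $P$ of $\mathfrak M\otimes L^\infty[0,1]$; in fact $P=e_{11}\otimes\cos^2+(e_{12}+e_{21})\otimes\cos\sin+e_{22}\otimes\sin^2$. For $x\neq y$ in $[0,1]$ the vectors $(\cos x,\sin x)$ and $(\cos y,\sin y)$ are independent, because their determinant is $\sin(y-x)\neq0$. So $P(x)\wedge P(y)=0$. Also $\tau(e_{22})=\tau(v^*v)=\tau(vv^*)=\tau(e_{11})$, and $\tau(v)=\tau(e_{11}v)=\tau(ve_{11})=0$ because $ve_{11}=ve_{22}e_{11}=0$; likewise $\tau(v^*)=0$. So $\tau(P(x))=\tau(e_{11})=:t>0$ and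
$$\rho(P(x),P(y))=2t\qquad(x\neq y).$$

Suppose $P\in\mathcal S$ with countable set $\mathcal C$. For every $x$ outside a null set there is $C_x\in\mathcal C$ with $\rho(P(x),C_x)<t$. If $C_x=C_y$ with $x\neq y$, then $2t=\rho(P(x),P(y))<2t$, which is absurd. So $x\mapsto C_x$ maps an uncountable set injectively into the countable set $\mathcal C$, a contradiction. Hence $P\notin\mathcal S$. By (6), $P\notin\text{Proj}\,\mathfrak M\otimes_c\text{Proj}\,L^\infty[0,1]$, although $P\in\text{Proj}(\mathfrak M\otimes L^\infty[0,1])$. This proves Theorem 3. By Theorem 1 this same $P$ lies in $\text{Proj}\,\mathfrak M\otimes_s\text{Proj}\,L^\infty[0,1]$, so the strong closure cannot be dropped there. $\blacksquare$
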